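\title{Nondistributive modular quasifractals generate the varieties of subspace lattices over prime fields}

\begin{abstract}
A bounded lattice is a quasifractal if each of its nontrivial intervals embeds into every other one, bottom to bottom and top to top. We prove that a nondistributive modular quasifractal embeds into the subspace lattice of a vector space over a prime field $F_p$ and generates the same lattice variety $\mathcal V(F_p)$ as the subspace lattices over $F_p$. The main step is a representation theorem: a bounded modular lattice that contains a spanning $M_3$ and embeds below one of its atoms is a lattice of subgroups of an abelian group. The group is built on the index set of an infinite von Neumann frame, using the modular law only. All the varieties $\mathcal V(F_p)$ arise from quasifractals, and they are pairwise distinct.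
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Quasifractals}
A \emph{$0$-$1$-embedding} of one bounded lattice into another is an injective lattice homomorphism that maps bottom to bottom and top to top, and a \emph{$0$-$1$-sublattice} is a sublattice containing the bottom and the top. A bounded lattice $L$ is a \emph{quasifractal} if for all $a_1<b_1$ and $a_2<b_2$ in $L$ there is a $0$-$1$-embedding of the interval $[a_1,b_1]$ into the interval $[a_2,b_2]$. Thus every finite configuration that spans one nontrivial interval of $L$ spans all of them.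

The two-element chain is a quasifractal, and so is the chain $\mathbb Q\cap[0,1]$, whose nontrivial intervals are isomorphic by affine maps. If a quasifractal has elements $a<b$ with nothing strictly between them, then $[0,1]$ embeds into $[a,b]$ and $L$ has two elements. So the lattice of subspaces of $F^n$, for a field $F$ and $n\ge2$, is not a quasifractal. The defect can be removed by passing to a limit. The map $W\mapsto W^m$ is a $0$-$1$-embedding of the subspace lattice of $V$ into that of $V^m$, and the direct limit of the subspace lattices of spaces of dimensions $1!,2!,3!,\dots$ along such maps is a quasifractal (Section~\ref{sec:class}). It is modular and not distributive. This paper shows that, as far as lattice identities can see, there are no other nondistributive modular quasifractals.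

A \emph{lattice variety} is the class of all lattices satisfying a given set of identities; the variety \emph{generated} by a class of lattices is the one defined by all identities valid in that class. A variety contains all sublattices of its members and all unions of chains of its members. For a ring $R$ with $1$ let $\mathcal V(R)$ be the variety generated by the submodule lattices of $R$-modules. For $p$ a prime or $0$, $F_p$ is the prime field of characteristic $p$, so $F_0=\mathbb Q$. We write $\operatorname{Sub}(B)$ for the subgroup lattice of an abelian group $B$ and $\operatorname{Sub}_F(V)$ for the subspace lattice of a vector space $V$ over $F$; in both, join is sum and meet is intersection.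

\subsection*{Frames and their characteristic}
A frame is a coordinate system described in lattice terms; the definitions follow von Neumann~\cite{vN}. Let $M$ be a modular lattice and $n\ge3$. A (normalized von Neumann) \emph{$n$-frame} of $M$ is a system $(a_1,\dots,a_n,c_{12},\dots,c_{1n})$ of elements of $M$ such that, with $0_f=a_1\wedge a_2$ and $1_f=a_1\vee\dots\vee a_n$,
\begin{enumerate}
\item[(i)] $a_i\wedge\bigvee_{j\ne i}a_j=0_f$ for all $i$;
\item[(ii)] $a_1\vee c_{1j}=a_j\vee c_{1j}=a_1\vee a_j$ and $a_1\wedge c_{1j}=a_j\wedge c_{1j}=0_f$ for $j=2,\dots,n$.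
\end{enumerate}
All elements of the frame lie in $[0_f,1_f]$. The frame \emph{spans} the interval $[0_f,1_f]$, and it is \emph{nontrivial} if $0_f\ne1_f$. For an abelian group $C$ and $t\in C$, let $t\varepsilon_i\in C^n$ be the vector with $t$ in place $i$ and zeros elsewhere. The subgroups
\[
a_i=\{t\varepsilon_i:t\in C\},\qquad c_{1j}=\{t\varepsilon_1-t\varepsilon_j:t\in C\}
\]
form an $n$-frame spanning $\operatorname{Sub}(C^n)$, the \emph{canonical frame} of $C^n$: the $a_i$ are the axes, and $c_{1j}$ identifies the first axis with the $j$-th.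

The elements $x$ with $x\vee a_2=a_1\vee a_2$ and $x\wedge a_2=0_f$ carry von Neumann's frame arithmetic, an addition and a multiplication given by lattice polynomials in the frame, with zero $a_1$ and unit $c_{12}$. We need only the addition, which we take in the form
\begin{equation}\label{eq:add}
x\oplus y=(a_1\vee a_2)\wedge\Big[\big((x\vee a_3)\wedge(c_{13}\vee a_2)\big)\vee\big((y\vee c_{13})\wedge(a_2\vee a_3)\big)\Big].
\end{equation}
Let $g_1=c_{12}$ and $g_{k+1}=g_k\oplus c_{12}$, so that $g_k$ is the $k$-fold sum of the unit. The \emph{characteristic} of the frame is the least $k\ge1$ with $g_k=a_1$, and $0$ if there is no such $k$. For the canonical frame of $C^n$ it is the least $k\ge1$ with $kC=0$, or $0$ (Lemma~\ref{lem:coord}). Since the $g_k$ are lattice polynomials in the frame, a lattice embedding of $[0_f,1_f]$ into a modular lattice maps the frame to a frame of the same characteristic, nontrivial if the original one is.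

\subsection*{The question}
The following is known.

\begin{theorem}\label{thm:known}
Let $\mathcal U$ be a lattice variety generated by a nondistributive modular quasifractal.
\begin{enumerate}
\item[(a)] There is a unique $p(\mathcal U)$, a prime or $0$, such that $\mathcal V(F_{p(\mathcal U)})\subseteq\mathcal U$ and, for every $n\ge3$, every nontrivial $n$-frame of every lattice in $\mathcal U$ has characteristic $p(\mathcal U)$.
\item[(b)] If $R$ is a ring with $1\ne0$ and $\mathcal V(R)\subseteq\mathcal U$, then $\mathcal V(R)=\mathcal V(F_{p(\mathcal U)})$.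
\item[(c)] $\mathcal U$ is Arguesian.
\end{enumerate}
\end{theorem}

The problem, posed in~\cite{product}, is whether $\mathcal U=\mathcal V(F_{p(\mathcal U)})$ always holds. The examples above and part (a) suggest that it does: all coordinate systems available in $\mathcal U$ compute like $F_{p(\mathcal U)}$. But (a) and (b) bound $\mathcal U$ only from below. They leave room for a variety that is larger than $\mathcal V(F_{p(\mathcal U)})$ and is not of the form $\mathcal V(R)$ at all. To bound $\mathcal U$ from above one has to show that the quasifractal satisfies every identity of subspace lattices, and the direct way to do so is to represent its elements by subspaces. A frame gives coordinates to the elements that it generates, whereas an arbitrary element of a quasifractal is not given in terms of a frame, there are no atoms to serve as points, and the definition promises no complements.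

\subsection*{Results}
The answer is yes.

\begin{theorem}\label{thm:main}
Let $L$ be a nondistributive modular quasifractal and $\mathcal U$ the variety that it generates. There is $p$, a prime or $0$, such that
\begin{enumerate}
\item[(1)] $L$ has a $0$-$1$-embedding into the subspace lattice of an $F_p$-vector space; in particular every finitely generated sublattice of $L$ embeds into such a lattice, and $\mathcal U\subseteq\mathcal V(F_p)$;
\item[(2)] for every $n\ge3$, $L$ contains $\operatorname{Sub}_{F_p}(F_p^n)$ as a $0$-$1$-sublattice, and so $\mathcal V(F_p)\subseteq\mathcal U$.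
\end{enumerate}
Hence $\mathcal U=\mathcal V(F_p)=\mathcal V(F_{p(\mathcal U)})$.
\end{theorem}

The main step uses only a small part of the quasifractal property. We say that a bounded modular lattice $L$ \emph{satisfies} (D) if
\begin{enumerate}
\item[(D)] there are $x,y,z\in L$ with pairwise meets $0$ and pairwise joins $1$, and a lattice embedding $\varphi:L\to L$ with $\varphi(0)=0$ and $\varphi(1)=x$.
\end{enumerate}
The letter stands for doubling: (D) is the lattice-theoretic trace of an isomorphism $B\cong B\times B$.

\begin{theorem}\label{thm:rep}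
Every bounded modular lattice satisfying \emph{(D)} has a $0$-$1$-embedding into $\operatorname{Sub}(B)$ for some abelian group $B$. Conversely, every bounded lattice with a $0$-$1$-embedding into some $\operatorname{Sub}(B)$ has a $0$-$1$-embedding into a bounded modular lattice satisfying \emph{(D)}.
\end{theorem}

\begin{theorem}\label{thm:class}
The varieties generated by nondistributive modular quasifractals are exactly the varieties $\mathcal V(F_p)$, $p$ a prime or $0$, and these are pairwise distinct.
\end{theorem}

In the proof of Theorem~\ref{thm:main} only the last equality depends on Theorem~\ref{thm:known}, and it uses only part (b), which does not mention frames. So Theorem~\ref{thm:main} is unaffected if another form of the addition polynomial is preferred. Part (a) is used in Remark~\ref{rem:p} and for the distinctness claim in Theorem~\ref{thm:class}; there \eqref{eq:add} is taken as the frame addition. Part (c) is not used.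

Section~\ref{sec:prelim} collects two basic tools. Section~\ref{sec:model} explains the idea of Theorem~\ref{thm:rep} in a subgroup lattice, where everything can be computed with elements, and Sections~\ref{sec:frame}--\ref{sec:rep} carry it out in a modular lattice. Once $L$ is a lattice of subgroups, frames become explicit. They force the subgroups to be subspaces over a prime field (Section~\ref{sec:linear}), and they generate copies of $\operatorname{Sub}_{F_p}(F_p^n)$ (Section~\ref{sec:lower}). Section~\ref{sec:class} constructs the examples.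

\section{Independence, and frames in subgroup lattices}\label{sec:prelim}

The \emph{modular law} is the implication
\[
a\le b\ \Longrightarrow\ (a\vee c)\wedge b=a\vee(c\wedge b).
\]
It holds in $\operatorname{Sub}(B)$. We also use the textbook fact that a modular lattice which is not distributive has a sublattice isomorphic to $M_3$, the five-element lattice with three atoms.

A finite sequence $x_1,\dots,x_m$ in a modular lattice with $0$ is \emph{independent} if $x_t\wedge(x_1\vee\dots\vee x_{t-1})=0$ for $t=2,\dots,m$. For subgroups this says that the sum is direct. Put $x_S=\bigvee_{s\in S}x_s$, with $x_\emptyset=0$.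

\begin{lemma}\label{lem:indep}
If $x_1,\dots,x_m$ is independent, then $x_S\wedge x_T=x_{S\cap T}$ for all $S,T\subseteq\{1,\dots,m\}$. In particular $x_t\wedge x_S=0$ whenever $t\notin S$, so independence does not depend on the order of the sequence.
\end{lemma}

\begin{proof}
We use induction on $m$; for $m=1$ there is nothing to prove. Put $x=x_m$, $y=x_1\vee\dots\vee x_{m-1}$, $S'=S\setminus\{m\}$ and $T'=T\setminus\{m\}$. If $m\notin S\cup T$, the induction hypothesis applies. If $m\in S\setminus T$, the modular law gives $x_S\wedge y=(x_{S'}\vee x)\wedge y=x_{S'}\vee(x\wedge y)=x_{S'}$, and $x_T\le y$, so $x_S\wedge x_T=x_{S'}\wedge x_T=x_{S\cap T}$. The case $m\in T\setminus S$ is symmetric. If $m\in S\cap T$, the modular law and the previous case give $(x\vee x_{T'})\wedge(x\vee x_{S'})=x\vee(x_{T'}\wedge x_S)=x\vee x_{S'\cap T'}=x_{S\cap T}$.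
\end{proof}

In a subgroup lattice every frame is canonical. Recall that for subgroups $w\le u$ of $B$ the interval $[w,u]$ of $\operatorname{Sub}(B)$ is isomorphic to $\operatorname{Sub}(u/w)$ by $x\mapsto x/w$.

\begin{lemma}\label{lem:coord}
Let $n\ge3$ and let $(a_1,\dots,a_n,c_{12},\dots,c_{1n})$ be a frame of $\operatorname{Sub}(B)$ spanning $[w,u]$. There is an isomorphism $u/w\cong C^n$, with $C=a_1/w$, under which the frame becomes the canonical frame of $C^n$ and $g_k$ becomes $\{t\varepsilon_1-kt\varepsilon_2:t\in C\}$. The frame is nontrivial if and only if $C\ne0$, and its characteristic is the least $k\ge1$ with $kC=0$, or $0$ if there is none. If $B$ is a vector space over a prime field $F$ and the elements of the frame are subspaces, then $C$ is an $F$-space and the isomorphism is linear.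
\end{lemma}

\begin{proof}
Passing to $u/w$, we may assume $w=0$ and $u=B$. By (i), $B$ is the direct sum of $a_1,\dots,a_n$. Fix $j\ge2$. Since $c_{1j}\vee a_j=a_1\vee a_j$ and $c_{1j}\wedge a_j=0$, for each $t\in a_1$ there is exactly one $\theta_j(t)\in a_j$ with $t-\theta_j(t)\in c_{1j}$; the map $\theta_j$ is additive, and $c_{1j}=\{t-\theta_j(t):t\in a_1\}$. It is injective because $c_{1j}\wedge a_1=0$ and surjective because $c_{1j}\vee a_1\ge a_j$. The isomorphism $C^n\to B$, $(t_1,\dots,t_n)\mapsto t_1+\theta_2(t_2)+\dots+\theta_n(t_n)$, maps the canonical frame to the given one. An additive map between vector spaces over a prime field is linear, which gives the last statement.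

Now let $B=C^n$ with the canonical frame. The argument just given shows that the complements of $a_2$ in $a_1\vee a_2$ are the subgroups $\Gamma(r)=\{t\varepsilon_1-r(t)\varepsilon_2:t\in C\}$ with $r\in\operatorname{End}(C)$, and $a_1=\Gamma(0)$, $c_{12}=\Gamma(1)$. We compute \eqref{eq:add} for $x=\Gamma(r)$ and $y=\Gamma(r')$, listing the first three coordinates only, as the others vanish. First, $x\vee a_3=\{(t,-r(t),s)\}$ and $c_{13}\vee a_2=\{(t,s,-t)\}$ meet in $\{(t,-r(t),-t)\}$. Second, $y\vee c_{13}=\{(t'+s,-r'(t'),-s)\}$ meets $a_2\vee a_3$ where $s=-t'$, in $\{(0,-r'(t'),t')\}$. The join of the two is $\{(t,-r(t)-r'(t'),t'-t)\}$, and meeting with $a_1\vee a_2$ forces $t'=t$. Hence $\Gamma(r)\oplus\Gamma(r')=\Gamma(r+r')$, so $g_k=\Gamma(k)$, and $\Gamma(k)=\Gamma(0)$ if and only if $kC=0$.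
\end{proof}

\section{The idea: homomorphisms recorded by lattice elements}\label{sec:model}

To represent an abstract lattice by subgroups we must first produce a group, and we have no elements to build it from. This section describes, in a setting with elements, a group that can be read off from lattice inequalities alone. Nothing in it is used later except as a guide; we call it \emph{the model}.

Let $C$ be an abelian group, and work in $\operatorname{Sub}(C^{(\omega)})$, where $C^{(\omega)}$ is the direct sum of copies of $C$ indexed by $\omega=\{0,1,2,\dots\}$. For distinct $i,j,k\in\omega$ and $u\le C$ put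
\begin{gather*}
e_i=\{t\varepsilon_i:t\in C\},\qquad c_{ij}=\{t\varepsilon_i-t\varepsilon_j:t\in C\},\\
s_{ij;k}=\{t\varepsilon_i+t\varepsilon_j-t\varepsilon_k:t\in C\},\qquad u^{(i)}=\{t\varepsilon_i:t\in u\}.
\end{gather*}
Let $J$ be a subgroup of $C^{(\omega)}$, let $Q=C^{(\omega)}/J$, and let $f_i:C\to Q$ be the homomorphism $t\mapsto t\varepsilon_i+J$. Then
\begin{equation}\label{eq:dict}
\begin{aligned}
e_0\le J&\iff f_0=0, &\qquad c_{ij}\le J&\iff f_i=f_j,\\
s_{ij;k}\le J&\iff f_i+f_j=f_k, &\qquad u^{(i)}\le J&\iff f_i(u)=0.
\end{aligned}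
\end{equation}
So each index is the name of a homomorphism. Suppose that $A=\{f_i:i\in\omega\}$ is a subgroup of $\operatorname{Hom}(C,Q)$, and put $P_u=\{f\in A:f(u)=0\}$. The subgroups $P_u$ of $A$ satisfy $P_{u\vee v}=P_u\cap P_v$. If $A$ is large enough, then also $P_{u\wedge v}=P_u+P_v$ and $u\mapsto P_u$ is injective, so that $u\mapsto P_u$ is an order-reversing representation of a lattice of subgroups $u$ of $C$.

\begin{example}\label{ex:M3}
Let $C=F_2^2$, so that $\operatorname{Sub}(C)\cong M_3$ with atoms $u_1,u_2,u_3$ generated by $(1,0)$, $(0,1)$, $(1,1)$. Define $f_i:C\to F_2$ by $f_0=0$, $f_1(t)=t_2$, $f_2(t)=t_1$, $f_3(t)=t_1+t_2$, $f_4=f_1$ and $f_i=0$ for $i\ge5$, and let $J$ be the kernel of the map $\sum t^i\varepsilon_i\mapsto\sum f_i(t^i)$ from $C^{(\omega)}$ onto $Q=F_2$. Then $A=\{f_0,f_1,f_2,f_3\}$, $P_{u_a}=\{f_0,f_a\}$ for $a=1,2,3$, $P_0=A$ and $P_C=0$. This is a copy of $M_3$, upside down; for instance $P_{u_1\wedge u_2}=A=P_{u_1}+P_{u_2}$ because $s_{12;3}$, $u_1^{(1)}$ and $u_2^{(2)}$ lie below $J$. Two features reappear in the general construction.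 The relation $f_1+f_1=f_0$ cannot be recorded with the index $1$ alone, since $s_{ij;k}$ needs distinct indices; it is recorded by $c_{14}\le J$ and $s_{14;0}\le J$, so group elements need several names. And the subgroup $\{f_0,f_3\}$ would be too small: there $P_{u_1}=P_{u_2}=0$, so $P$ is not injective and $P_{u_1}+P_{u_2}\ne P_{u_1\wedge u_2}$.
\end{example}

A large enough $A$ can be built step by step, by enlarging $J$ and using fresh indices to name new homomorphisms. The critical step is the following. Suppose $f_k$ vanishes on $u\wedge v$. We want $f_k=f_i+f_j$ with $f_i(u)=0$ and $f_j(v)=0$, so we take unused indices $i,j$ and add $h=s_{ij;k}\vee u^{(i)}\vee v^{(j)}$ to $J$. This must not impose new relations on the old indices. An element $t\varepsilon_i+t\varepsilon_j-t\varepsilon_k+a\varepsilon_i+b\varepsilon_j$ of $h$, with $a\in u$ and $b\in v$, involves only old indices if $t=-a=-b$, and then $t\in u\wedge v$. So $h$ meets the old part in $(u\wedge v)^{(k)}$, which is below $J$ already.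

All of this can be expressed without elements. The subgroups $c_{ij}$, $s_{ij;k}$ and $u^{(i)}$ are lattice polynomials in the $e_i$, the $c_{0i}$ and $u^{(0)}$:
\begin{gather*}
c_{ij}=(c_{0i}\vee c_{0j})\wedge(e_i\vee e_j)\quad(i,j\ge1),\qquad u^{(i)}=(u^{(0)}\vee c_{0i})\wedge e_i\quad(i\ge1),\\
s_{ij;k}=(e_i\vee c_{jk})\wedge(e_j\vee c_{ik}).
\end{gather*}
For the last one, $a\varepsilon_i+t\varepsilon_j-t\varepsilon_k=b\varepsilon_j+t'\varepsilon_i-t'\varepsilon_k$ forces $a=b=t=t'$. Each group axiom for $A$ becomes an inequality between such polynomials. For example, the sum of $f_i$ and $f_j$ is unique because $c_{kk'}\le s_{ij;k}\vee s_{ij;k'}$, which in the model is the equation $t\varepsilon_k-t\varepsilon_{k'}=(t\varepsilon_i+t\varepsilon_j-t\varepsilon_{k'})-(t\varepsilon_i+t\varepsilon_j-t\varepsilon_k)$. The plan is therefore to place $L$ below an element $e_0$ of an infinite frame in a modular lattice (Section~\ref{sec:frame}), to derive the required inequalities from the modular law (Section~\ref{sec:calc}), and to \emph{define} $A$ and $P_u$ by the left-hand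 sides of \eqref{eq:dict}, with an ideal in place of the subgroup $J$ (Section~\ref{sec:rep}).

\section{An infinite frame above $L$}\label{sec:frame}

\begin{lemma}\label{lem:D}
A nondistributive modular quasifractal $L$ satisfies \emph{(D)}.
\end{lemma}

\begin{proof}
$L$ has a sublattice $M_3$ with bottom $o$ and top $i$, $o<i$. A $0$-$1$-embedding $[o,i]\to[0,1]$ maps its atoms to elements $x,y,z$ with pairwise meets $0$ and pairwise joins $1$, and $x\ne0$ by injectivity. A $0$-$1$-embedding $[0,1]\to[0,x]$ is the required $\varphi$.
\end{proof}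

For the rest of Sections~\ref{sec:frame}--\ref{sec:rep}, $L$ is a bounded modular lattice satisfying (D). Iterating $\varphi$ inside $L$ produces ever smaller copies of $L$. We need the opposite: a fixed copy of $L$ with infinitely many independent axes next to it. So we iterate upward. Let $M$ be the direct limit of $L\xrightarrow{\varphi}L\xrightarrow{\varphi}\cdots$. Thus $M$ is the union of a chain $L_0\subseteq L_1\subseteq\cdots$ of sublattices, each isomorphic to $L$, in which the inclusion $L_{n-1}\subseteq L_n$ corresponds to $\varphi$. The lattice $M$ is modular, and the $L_n$ have a common bottom $0$. The top $1_{n-1}$ of $L_{n-1}$ corresponds to $x$ in $L_n$, so for $n\ge1$ there are $y_n,z_n\in L_n$ such that $1_{n-1},y_n,z_n$ have pairwise meets $0$ and pairwise joins $1_n$. We think of $y_n$ as a second copy of $1_{n-1}$ and of $z_n$ as the diagonal, and we transport $1_0$ into $y_n$ along $z_n$: put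
\[
e_0=1_0,\qquad e_n=(e_0\vee z_n)\wedge y_n,\qquad c_{0n}=(e_0\vee e_n)\wedge z_n\qquad(n\ge1).
\]
Then $e_n,c_{0n}\in L_n$.

\begin{lemma}\label{lem:frame}
Every finite subfamily of $e_0,e_1,\dots$ is independent, and for all $n\ge1$
\[
e_0\wedge c_{0n}=e_n\wedge c_{0n}=0,\qquad e_0\vee c_{0n}=e_n\vee c_{0n}=e_0\vee e_n .
\]
\end{lemma}

\begin{proof}
Write $y=y_n$, $z=z_n$. Since $e_0,\dots,e_{n-1}\le1_{n-1}$, we have $e_n\wedge(e_0\vee\dots\vee e_{n-1})\le y\wedge1_{n-1}=0$; this gives independence. Also $e_0\wedge c_{0n}\le1_{n-1}\wedge z=0$ and $e_n\wedge c_{0n}\le y\wedge z=0$. By the modular law $e_0\vee c_{0n}=(e_0\vee z)\wedge(e_0\vee e_n)$, which is $e_0\vee e_n$ because $e_n\le e_0\vee z$. Again by the modular law $z\vee e_n=(z\vee y)\wedge(e_0\vee z)=e_0\vee z$, and therefore $e_n\vee c_{0n}=(e_n\vee z)\wedge(e_0\vee e_n)=(e_0\vee z)\wedge(e_0\vee e_n)=e_0\vee e_n$.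
\end{proof}

For finite $S\subseteq\omega$ put $E_S=\bigvee_{s\in S}e_s$; we write $E_{ij}$ for $E_{\{i,j\}}$, and so on. By Lemma~\ref{lem:indep}, $E_S\wedge E_T=E_{S\cap T}$. Following the model, define $c_{i0}=c_{0i}$ and
\[
c_{ij}=(c_{0i}\vee c_{0j})\wedge E_{ij}\qquad(i,j\ge1,\ i\ne j),
\]
so that $c_{ij}=c_{ji}\le E_{ij}$ for all distinct $i,j$. For $u\le e_0$ define $u^{(0)}=u$ and $u^{(i)}=(u\vee c_{0i})\wedge e_i$ for $i\ge1$.

\begin{lemma}\label{lem:iso}
For $i\ge1$ the map $u\mapsto u^{(i)}$ is a lattice isomorphism $[0,e_0]\to[0,e_i]$, and $u^{(i)}\vee c_{0i}=u\vee c_{0i}$.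
\end{lemma}

\begin{proof}
By the modular law, $c_{0i}\vee u^{(i)}=(c_{0i}\vee e_i)\wedge(u\vee c_{0i})=u\vee c_{0i}$, since $u\vee c_{0i}\le E_{0i}=c_{0i}\vee e_i$. Hence $(u^{(i)}\vee c_{0i})\wedge e_0=(u\vee c_{0i})\wedge e_0=u\vee(c_{0i}\wedge e_0)=u$. The relations in Lemma~\ref{lem:frame} are symmetric in $e_0$ and $e_i$, so the same computation shows that $v\mapsto(v\vee c_{0i})\wedge e_0$ is a two-sided inverse. Both maps are monotone, and a monotone bijection with monotone inverse is a lattice isomorphism.
\end{proof}

The definitions single out the index $0$. The next lemma removes the asymmetry: any two axes are identified by $c_{ij}$, and the identifications are compatible. By \eqref{eq:dict}, (C2) says that equality of homomorphisms is transitive, and (C4) says that vanishing on $u$ does not depend on the name.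

\begin{lemma}\label{lem:C}
For distinct indices $i,j,k$ and $u\le e_0$:
\begin{enumerate}
\item[(C1)] $c_{ij}\wedge e_i=0$ and $c_{ij}\vee e_i=E_{ij}$; moreover $c_{ij}\wedge E_S=0$ whenever $\{i,j\}\not\subseteq S$;
\item[(C2)] $c_{ik}\le c_{ij}\vee c_{jk}$;
\item[(C3)] $e_i\wedge(c_{ik}\vee c_{ij})=0$ and $e_i\wedge(c_{ik}\vee c_{kj})=0$;
\item[(C4)] $u^{(j)}\le u^{(i)}\vee c_{ij}$ and $(u^{(i)}\vee c_{ij})\wedge e_j=u^{(j)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(C1) If $0\in\{i,j\}$, the first two claims are Lemma~\ref{lem:frame}. Let $i,j\ge1$. By the modular law, $e_i\vee c_{ij}=(e_i\vee c_{0i}\vee c_{0j})\wedge E_{ij}=E_{0ij}\wedge E_{ij}=E_{ij}$. The sequence $e_i,c_{0i},c_{0j}$ is independent, because $e_i\wedge c_{0i}=0$ and $c_{0j}\wedge E_{0i}=c_{0j}\wedge E_{0j}\wedge E_{0i}=c_{0j}\wedge e_0=0$. By Lemma~\ref{lem:indep}, $c_{ij}\wedge e_i\le(c_{0i}\vee c_{0j})\wedge e_i=0$. Finally $c_{ij}\wedge E_S=c_{ij}\wedge E_{S\cap\{i,j\}}$, and $E_{S\cap\{i,j\}}$ is $0$, $e_i$ or $e_j$.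

(C2) For $j=0$ this holds by definition. For distinct $j,k\ge1$, the modular law and $c_{0j}\vee E_{jk}=E_{0jk}$ give
\begin{equation}\label{eq:star}
c_{0j}\vee c_{jk}=(c_{0j}\vee E_{jk})\wedge(c_{0j}\vee c_{0k})=c_{0j}\vee c_{0k}.
\end{equation}
This settles $i=0$ and, with $i$ in place of $k$, also $k=0$. Let $i,j,k\ge1$ and $Y=c_{ij}\vee c_{jk}\le E_{ijk}$. By \eqref{eq:star} applied twice, $Y\vee c_{0j}=c_{0i}\vee c_{0j}\vee c_{0k}\ge c_{ik}$. Hence $c_{ik}\le(Y\vee c_{0j})\wedge E_{ijk}=Y\vee(c_{0j}\wedge E_{ijk})=Y$ by (C1).

(C3) By (C1), $e_i\wedge c_{ik}=0$, $e_i\vee c_{ik}=E_{ik}$ and $c_{ij}\wedge E_{ik}=c_{kj}\wedge E_{ik}=0$. So the sequences $e_i,c_{ik},c_{ij}$ and $e_i,c_{ik},c_{kj}$ are independent, and Lemma~\ref{lem:indep} applies.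

(C4) If $i=0$, the inequality holds by definition, and if $j=0$, it follows from Lemma~\ref{lem:iso}. If $i,j\ge1$, then by Lemma~\ref{lem:iso} and \eqref{eq:star}
\[
u^{(j)}\le u\vee c_{0j}\le u^{(i)}\vee c_{0i}\vee c_{0j}=u^{(i)}\vee c_{ij}\vee c_{0i}.
\]
Meeting with $E_{ij}\ge u^{(i)}\vee c_{ij}$ gives $u^{(j)}\le u^{(i)}\vee c_{ij}\vee(c_{0i}\wedge E_{ij})=u^{(i)}\vee c_{ij}$. The inequality for $(i,j)$ and for $(j,i)$ yields $u^{(i)}\vee c_{ij}=u^{(j)}\vee c_{ij}$, and $(u^{(j)}\vee c_{ij})\wedge e_j=u^{(j)}\vee(c_{ij}\wedge e_j)=u^{(j)}$.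
\end{proof}

\section{The sum relation}\label{sec:calc}

For distinct $i,j,k$ put
\[
s_{ij;k}=(e_i\vee c_{jk})\wedge(e_j\vee c_{ik})=s_{ji;k}\le E_{ijk}.
\]
In the model, an inequality between the $s_{ij;k}$ is proved by an equation between elements. Here we need a substitute. Joining with $e_i$ means setting $f_i=0$, and then $f_i+f_j=f_k$ degenerates to $f_j=f_k$. So modulo $e_i$ an inequality involving $s_{ij;k}$ becomes one involving $c_{jk}$, which Lemma~\ref{lem:C} handles. Property (S1) below makes this precise, and (P) recovers the original inequality from its versions modulo $e_i$ and modulo $e_j$.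

\begin{lemma}\label{lem:S}
Let $i,j,k$ be distinct indices and $Y,z,w\in M$.
\begin{enumerate}
\item[(S1)] $s_{ij;k}\vee e_i=e_i\vee c_{jk}$ and $s_{ij;k}\vee e_j=e_j\vee c_{ik}$.
\item[(S2)] $s_{ij;k}\wedge E_S=0$ whenever $\{i,j,k\}\not\subseteq S$.
\item[(P)] If $z\le Y\vee e_i$, $z\le Y\vee e_j$ and $e_i\wedge(Y\vee e_j)\le Y$, then $z\le Y$.
\item[(Q)] If $w\le E_S$, $i\in S$ and $j\notin S$, then $e_i\wedge(e_j\vee w)=e_i\wedge w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(S1) By the modular law and (C1), $e_i\vee s_{ij;k}=(e_i\vee e_j\vee c_{ik})\wedge(e_i\vee c_{jk})=E_{ijk}\wedge(e_i\vee c_{jk})=e_i\vee c_{jk}$. The second equation follows from $s_{ij;k}=s_{ji;k}$.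

(S2) Write $s=s_{ij;k}$. Since $s\wedge E_S=s\wedge E_{S\cap\{i,j,k\}}$, it suffices to treat $E_{ij}$, $E_{ik}$ and $E_{jk}$, and the last two are interchanged by $s_{ij;k}=s_{ji;k}$. By the modular law and (C1), $s\wedge E_{ij}\le(e_i\vee c_{jk})\wedge E_{ij}=e_i\vee(c_{jk}\wedge E_{ij})=e_i$, and by symmetry $s\wedge E_{ij}\le e_j$, so $s\wedge E_{ij}=0$. Next, $s\wedge E_{ik}\le(c_{ik}\vee e_j)\wedge E_{ik}=c_{ik}\vee(e_j\wedge E_{ik})=c_{ik}$ and $s\wedge E_{ik}\le(e_i\vee c_{jk})\wedge E_{ik}=e_i\vee(c_{jk}\wedge E_{ik})=e_i$, so $s\wedge E_{ik}\le c_{ik}\wedge e_i=0$.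

(P) By the modular law, $z\le(Y\vee e_i)\wedge(Y\vee e_j)=Y\vee(e_i\wedge(Y\vee e_j))=Y$.

(Q) $e_i\wedge(e_j\vee w)=e_i\wedge(w\vee e_j)\wedge E_S=e_i\wedge(w\vee(e_j\wedge E_S))=e_i\wedge w$.
\end{proof}

Read through \eqref{eq:dict}, the inequalities in the next lemma say the following: sums are unique (I1), do not depend on names (I2) and are associative (I3); the homomorphisms vanishing on $u$ are closed under sums and differences (I4); and the critical step of Section~\ref{sec:model} imposes nothing new on the old index $k$ (I5).

\begin{lemma}\label{lem:I}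
Let $u,v\le e_0$. In each statement, indices with different names are distinct.
\begin{enumerate}
\item[(I1)] $c_{kk'}\le s_{ij;k}\vee s_{ij;k'}$.
\item[(I2)] $s_{i'j;k}\le s_{ij;k}\vee c_{ii'}$ and $s_{ij;k'}\le s_{ij;k}\vee c_{kk'}$.
\item[(I3)] $s_{in;m}\le s_{ij;k}\vee s_{kl;m}\vee s_{jl;n}$.
\item[(I4)] $u^{(k)}\le s_{ij;k}\vee u^{(i)}\vee u^{(j)}$ and $u^{(j)}\le s_{ij;k}\vee u^{(i)}\vee u^{(k)}$.
\item[(I5)] $(s_{ij;k}\vee u^{(i)}\vee v^{(j)})\wedge e_k\le(u\wedge v)^{(k)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (I1)--(I4) let $z$ be the left side and $Y$ the right side. We verify the three hypotheses of (P), computing $Y\vee e_i$ and $Y\vee e_j$ by (S1). Each time $Y\vee e_j=e_j\vee w$, where $w$ lies below a join of axes that includes $e_i$ and not $e_j$, so that $e_i\wedge(Y\vee e_j)=e_i\wedge w$ by (Q).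

(I1) By (C2), $Y\vee e_i=e_i\vee c_{jk}\vee c_{jk'}\ge c_{kk'}$, and $Y\vee e_j=e_j\vee w$ with $w=c_{ik}\vee c_{ik'}\ge c_{kk'}$. By (C3), $e_i\wedge w=0$.

(I2) First inequality: $Y\vee e_i=e_i\vee c_{jk}\vee c_{ii'}\ge e_{i'}\vee c_{jk}\ge s_{i'j;k}$ by (C1). Also $Y\vee e_j=e_j\vee w$ with $w=c_{ik}\vee c_{ii'}\ge c_{i'k}$, so $Y\vee e_j\ge e_j\vee c_{i'k}\ge s_{i'j;k}$, and $e_i\wedge w=0$ by (C3). Second inequality: $Y\vee e_i=e_i\vee c_{jk}\vee c_{kk'}\ge e_i\vee c_{jk'}\ge s_{ij;k'}$. Also $Y\vee e_j=e_j\vee w$ with $w=c_{ik}\vee c_{kk'}\ge c_{ik'}$, so $Y\vee e_j\ge e_j\vee c_{ik'}\ge s_{ij;k'}$, and $e_i\wedge w=0$ by the second half of (C3).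

(I3) By (S1), by (I2) in the form $s_{jl;m}\le s_{kl;m}\vee c_{jk}$, and by (I1),
\[
Y\vee e_i=e_i\vee c_{jk}\vee s_{kl;m}\vee s_{jl;n}\ge e_i\vee s_{jl;m}\vee s_{jl;n}\ge e_i\vee c_{mn}\ge s_{in;m}.
\]
Applying (S1) to $s_{ij;k}$ and to $s_{jl;n}$ we get $Y\vee e_j=e_j\vee w$ with $w=c_{ik}\vee s_{kl;m}\vee c_{ln}$. By (I2) applied twice, $s_{in;m}\le s_{il;m}\vee c_{ln}\le s_{kl;m}\vee c_{ik}\vee c_{ln}=w$. The sequence $e_i,c_{ik},c_{ln},s_{kl;m}$ is independent: $e_i\wedge c_{ik}=0$ and $c_{ln}\wedge E_{ik}=0$ by (C1), and $s_{kl;m}\wedge(E_{ik}\vee c_{ln})\le s_{kl;m}\wedge E_{ikln}=0$ by (S2). So $e_i\wedge w=0$ by Lemma~\ref{lem:indep}.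

(I4) Put $w=c_{ik}\vee u^{(i)}$. Then $w\ge u^{(k)}$ by (C4), and $e_i\wedge w=u^{(i)}\vee(c_{ik}\wedge e_i)=u^{(i)}\le Y$ in both inequalities. In both, $Y\vee e_j=e_j\vee w$: in the first because $u^{(j)}\le e_j$, in the second because $u^{(k)}\le w$. Hence $Y\vee e_j$ is above both $u^{(k)}$ and $u^{(j)}$. Finally, by (S1) and (C4), $Y\vee e_i\ge c_{jk}\vee u^{(j)}\ge u^{(k)}$ in the first inequality and $Y\vee e_i\ge c_{jk}\vee u^{(k)}\ge u^{(j)}$ in the second.

(I5) The left side is at most $(e_i\vee c_{jk}\vee v^{(j)})\wedge e_k$, which equals $(c_{jk}\vee v^{(j)})\wedge e_k=v^{(k)}$ by (Q), with $S=\{j,k\}$, and (C4). Interchanging the roles of $(i,u)$ and $(j,v)$, the left side is at most $u^{(k)}$. By Lemma~\ref{lem:iso}, $u^{(k)}\wedge v^{(k)}=(u\wedge v)^{(k)}$.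
\end{proof}

\section{Representation by subgroups}\label{sec:rep}

The step-by-step construction has countably many indices at its disposal, so we first treat countable sublattices.

\begin{proposition}\label{prop:anti}
Let $K$ be a countable sublattice of the interval $[0,e_0]$ of $M$ containing $0$ and $e_0$. There are an abelian group $A$ and an injective map $u\mapsto P_u$ from $K$ to $\operatorname{Sub}(A)$ with
\[
P_{u\vee v}=P_u\cap P_v,\qquad P_{u\wedge v}=P_u+P_v,\qquad P_0=A,\qquad P_{e_0}=0 .
\]
\end{proposition}

\begin{proof}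
\emph{The stages.} Write $[n]=\{0,\dots,n-1\}$. We construct integers $1=n_0\le n_1\le\cdots$ and elements $e_0=X_0\le X_1\le\cdots$ of $M$ with
\begin{equation}\label{eq:stage}
X_t\le E_{[n_t]},\qquad X_{t+1}\wedge E_{[n_t]}=X_t .
\end{equation}
At stage $t$ the indices below $n_t$ are \emph{old}, and $X_t$ is the join of the relations imposed so far; the second condition says that later stages do not add relations among old indices. A step has the form $X_{t+1}=X_t\vee h$ with $h\le E_{[n_{t+1}]}$ and $h\wedge E_{[n_t]}\le X_t$. Then \eqref{eq:stage} holds, since $(X_t\vee h)\wedge E_{[n_t]}=X_t\vee(h\wedge E_{[n_t]})=X_t$ by the modular law. The element $h$ involves one or two \emph{new} indices, namely $n_t$ or $n_t$ and $n_t+1$, and $n_{t+1}$ is $n_t+1$ or $n_t+2$ accordingly.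

\emph{The tasks.} Let $u,v\in K$. The indices in the name of a task are required to be old.
\begin{enumerate}
\item[(T1)$_i$] \emph{A further name for $i$.} With new $j$ put $h=c_{ij}$. Then $h\wedge E_{[n_t]}=0$ by (C1).
\item[(T2)$_{i,j}$] \emph{A sum, for $i\ne j$.} With new $k$ put $h=s_{ij;k}$. Then $h\wedge E_{[n_t]}=0$ by (S2).
\item[(T3)$_i$] \emph{An inverse, for $i\ne0$.} With new $j$ put $h=s_{ij;0}$. Then $h\wedge E_{[n_t]}=0$ by (S2).
\item[(T4)$_{k,u,v}$] \emph{A splitting, provided $(u\wedge v)^{(k)}\le X_t$.} With new $i,j$ put $h=s_{ij;k}\vee u^{(i)}\vee v^{(j)}$. Since $h\le E_{ijk}$ and $E_{ijk}\wedge E_{[n_t]}=e_k$, (I5) gives $h\wedge E_{[n_t]}=h\wedge e_k\le(u\wedge v)^{(k)}\le X_t$.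
\item[(T5)$_u$] \emph{A witness for $u$.} With new $i$ put $h=u^{(i)}$. Then $h\wedge E_{[n_t]}\le e_i\wedge E_{[n_t]}=0$.
\end{enumerate}
Since $K$ is countable, there are countably many tasks. Fix a sequence indexed by $\omega$ in which every task occurs infinitely often. At stage $t$ carry out the $t$-th task; if an index in its name is not old, or if the proviso in (T4) fails, put $n_{t+1}=n_t$ and $X_{t+1}=X_t$. The tasks (T5) are always carried out, so $n_t\to\infty$ and every index is eventually old. Hence each task (T1), (T2), (T3), (T5) is carried out infinitely often.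

\emph{The ideal.} The chain of the $X_t$ need not have a supremum, so we put $J=\{w\in M:w\le X_t\text{ for some }t\}$. This set is closed downward and under finite joins. For $t'\ge t$ we have $X_{t'}\wedge E_{[n_t]}=X_t$, by induction on $t'$: $X_{t'+1}\wedge E_{[n_t]}=X_{t'+1}\wedge E_{[n_{t'}]}\wedge E_{[n_t]}=X_{t'}\wedge E_{[n_t]}$. Therefore
\begin{equation}\label{eq:J}
w\in J\ \text{ and }\ w\le E_{[n_t]}\quad\Longrightarrow\quad w\le X_t .
\end{equation}

\emph{The group.} Let $i\equiv j$ mean that $i=j$ or $c_{ij}\in J$. This relation is symmetric, and transitive by (C2). By (T1) all its classes are infinite, so finitely many classes, whether distinct or not, always have pairwise distinct representatives avoiding any given finite set. Let $A$ be the set of classes, and let $\bar\imath$ denote the class of $i$. For $\alpha,\beta,\gamma\in A$ let $\Sigma(\alpha,\beta,\gamma)$ mean that $s_{ij;k}\in J$ for some pairwise distinct $i\in\alpha$, $j\in\beta$, $k\in\gamma$.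

If $\Sigma(\alpha,\beta,\gamma)$ holds, then $s_{i'j';k'}\in J$ for \emph{all} pairwise distinct $i'\in\alpha$, $j'\in\beta$, $k'\in\gamma$. Indeed, (I2) and $s_{ij;k}=s_{ji;k}$ allow us to replace one index by an equivalent index different from the three present ones. Choose pairwise distinct $i''\in\alpha$, $j''\in\beta$, $k''\in\gamma$ outside $\{i,j,k,i',j',k'\}$ and move along
\[
(i,j,k),\ (i'',j,k),\ (i'',j'',k),\ (i'',j'',k''),\ (i',j'',k''),\ (i',j',k''),\ (i',j',k').
\]

For all $\alpha,\beta$ there is $\gamma$ with $\Sigma(\alpha,\beta,\gamma)$: apply (T2)$_{i,j}$ to distinct $i\in\alpha$, $j\in\beta$. It is unique: if also $\Sigma(\alpha,\beta,\gamma')$, take pairwise distinct $i\in\alpha$, $j\in\beta$, $k\in\gamma$, $k'\in\gamma'$; then $s_{ij;k},s_{ij;k'}\in J$, so $c_{kk'}\in J$ by (I1) and $\gamma=\gamma'$. We write $\gamma=\alpha+\beta$. The operation is commutative because $s_{ij;k}=s_{ji;k}$. For associativity, let $\kappa=\alpha+\beta$, $\mu=\kappa+\lambda$, $\nu=\beta+\lambda$, and take pairwise distinct representatives $i,j,k,l,m,n$ of $\alpha,\beta,\kappa,\lambda,\mu,\nu$.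 Then $s_{ij;k},s_{kl;m},s_{jl;n}\in J$, so $s_{in;m}\in J$ by (I3), that is, $\alpha+(\beta+\lambda)=(\alpha+\beta)+\lambda$. The class $\bar0$ is neutral: for distinct nonzero $i,j\in\beta$ we have $s_{0i;j}\le e_0\vee c_{ij}\in J$. Every class $\alpha$ contains some $i\ne0$, and (T3)$_i$ gives $j$ with $\alpha+\bar\jmath=\bar0$. So $A$ is an abelian group.

\emph{The subgroups.} For $u\in K$ put $P_u=\{\bar\imath:u^{(i)}\in J\}$. By (C4), whether $u^{(i)}\in J$ depends only on the class of $i$. We have $\bar0\in P_u$ because $u^{(0)}\le e_0\in J$. If $\alpha,\beta\in P_u$, take pairwise distinct representatives $i,j,k$ of $\alpha,\beta,\alpha+\beta$; the first part of (I4) gives $u^{(k)}\in J$. If $\alpha\in P_u$, take distinct nonzero representatives $i,j$ of $\alpha,-\alpha$; then $s_{ij;0}$, $u^{(i)}$ and $u^{(0)}$ are in $J$, and the second part of (I4) with $k=0$ gives $u^{(j)}\in J$. So $P_u$ is a subgroup.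

Since $(u\vee v)^{(i)}=u^{(i)}\vee v^{(i)}$, we have $P_{u\vee v}=P_u\cap P_v$. In particular $P$ reverses the order, so $P_u+P_v\subseteq P_{u\wedge v}$. Conversely, let $(u\wedge v)^{(k)}\in J$. By \eqref{eq:J} the proviso of (T4)$_{k,u,v}$ holds at every stage at which $k$ is old, so this task is carried out. It gives $i,j$ with $s_{ij;k},u^{(i)},v^{(j)}\in J$, that is, $\bar k=\bar\imath+\bar\jmath\in P_u+P_v$.

For injectivity we show that $P_u\subseteq P_v$ implies $v\le u$. Take a stage $t$ at which (T5)$_u$ is carried out, with new index $i$. Then $X_{t+1}=X_t\vee u^{(i)}$ and $\bar\imath\in P_u\subseteq P_v$, so $v^{(i)}\le X_{t+1}$ by \eqref{eq:J} at stage $t+1$. Since $X_t\wedge e_i\le E_{[n_t]}\wedge e_i=0$,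
\[
v^{(i)}\le(u^{(i)}\vee X_t)\wedge e_i=u^{(i)}\vee(X_t\wedge e_i)=u^{(i)},
\]
and $v\le u$ by Lemma~\ref{lem:iso}.

Finally $0^{(i)}=0$ gives $P_0=A$. We have $e_0^{(i)}=e_i$, and if $e_i\in J$ with $i\ne0$, then $c_{0i}\le e_0\vee e_i\in J$, so $\bar\imath=\bar0$. Thus $P_{e_0}=0$.
\end{proof}

The map $P$ reverses the order, as the model predicts. Passing to characters reverses it back. We recall that a divisible abelian group such as $\mathbb Q/\mathbb Z$ is injective: every homomorphism into it from a subgroup of an abelian group $A$ extends to $A$.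

\begin{lemma}\label{lem:dual}
Let $A$ be an abelian group, $B=\operatorname{Hom}(A,\mathbb Q/\mathbb Z)$, and $S^\perp=\{f\in B:f(S)=0\}$ for $S\le A$. The map $S\mapsto S^\perp$ is injective, $A^\perp=0$, $0^\perp=B$, $(S+T)^\perp=S^\perp\cap T^\perp$ and $(S\cap T)^\perp=S^\perp+T^\perp$.
\end{lemma}

\begin{proof}
A nonzero cyclic group has a homomorphism to $\mathbb Q/\mathbb Z$ that does not kill its generator. Applying this and injectivity of $\mathbb Q/\mathbb Z$ to $A/S$, we find for each $a\notin S$ some $f\in S^\perp$ with $f(a)\ne0$. So $S=\bigcap_{f\in S^\perp}\ker f$ is determined by $S^\perp$. Of the equations, only the inclusion $(S\cap T)^\perp\subseteq S^\perp+T^\perp$ needs an argument. Let $f$ vanish on $S\cap T$. If $s+t=s'+t'$ with $s,s'\in S$ and $t,t'\in T$, then $t-t'=s'-s\in S\cap T$ and $f(t)=f(t')$. So $s+t\mapsto f(t)$ is a homomorphism on $S+T$. Extend it to $g\in B$. Then $g\in S^\perp$ and $f-g\in T^\perp$.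
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rep}]
Let $L$ satisfy (D). Identify $L$ with $L_0$, a sublattice of $[0,e_0]$ with bottom $0$ and top $e_0$. Let $\Omega$ be the set of countable $0$-$1$-sublattices of $L$. For $K\in\Omega$, Proposition~\ref{prop:anti} and Lemma~\ref{lem:dual} give a $0$-$1$-embedding $u\mapsto u_K=P_u^\perp$ of $K$ into $\operatorname{Sub}(B_K)$ for an abelian group $B_K$; put $u_K=0$ for $u\in L\setminus K$.

These embeddings need not be compatible, so we combine them by an ultraproduct. A countable subset of $L$ generates a countable $0$-$1$-sublattice. Hence the sets $\Omega_u=\{K\in\Omega:u\in K\}$, $u\in L$, have nonempty finite intersections, and there is an ultrafilter $\mathcal D$ on $\Omega$ containing all of them. Say that a property holds for \emph{almost all} $K$ if the set of such $K$ is in $\mathcal D$. Finitely many properties that each hold for almost all $K$ hold simultaneously for almost all $K$, and if a disjunction of two properties holds for almost all $K$, then so does one of the two. Let $B$ be the quotient of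 $\prod_KB_K$ by the subgroup of families $(b_K)$ with $b_K=0$ for almost all $K$, and for $u\in L$ let $u^*\le B$ be the set of classes of families $(b_K)$ with $b_K\in u_K$ for almost all $K$.

Let $u,v\in L$. For almost all $K$ we have $u,v\in K$, so $(u\wedge v)_K=u_K\cap v_K$ and $(u\vee v)_K=u_K+v_K$. The first equation gives $(u\wedge v)^*=u^*\cap v^*$. The second gives $(u\vee v)^*=u^*+v^*$: the inclusion $\supseteq$ is immediate, and for $\subseteq$ we write $b_K=b'_K+b''_K$ with $b'_K\in u_K$, $b''_K\in v_K$ for those $K$ where this is possible. If $u\not\le v$, then $u_K\not\subseteq v_K$ for all $K$ containing $u$ and $v$; choosing $b_K\in u_K\setminus v_K$ for these $K$ and $b_K=0$ for the others gives an element of $u^*\setminus v^*$. Finally $0^*=0$ and $1^*=B$.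

For the converse let $B'=B^{(\omega)}$. The map $S\mapsto S^{(\omega)}$ is a $0$-$1$-embedding $\operatorname{Sub}(B)\to\operatorname{Sub}(B')$, since sums and intersections are computed coordinatewise. The lattice $\operatorname{Sub}(B')$ satisfies (D): identify $B'$ with $B'\times B'$ by an isomorphism, and let $x=B'\times0$, $y=0\times B'$, $z=\{(b,b):b\in B'\}$ and $\varphi(S)=S\times0$.
\end{proof}

\section{From subgroups to subspaces}\label{sec:linear}

From now on $L$ is a nondistributive modular quasifractal. By Lemma~\ref{lem:D} and Theorem~\ref{thm:rep} we regard $L$ as a $0$-$1$-sublattice of $\operatorname{Sub}(B)$ for a fixed abelian group $B$, and Lemma~\ref{lem:coord} applies to every frame of $L$.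

\begin{lemma}\label{lem:span}
For every $n\ge3$, $L$ has an $n$-frame spanning $[0,1]$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:frame} and~\ref{lem:indep}, $(e_0,\dots,e_{n-1},c_{01},\dots,c_{0,n-1})$ is an $n$-frame of $L_{n-1}\cong L$ with bottom $0$, and it is nontrivial since $e_0=1_0\ne0$. So $L$ has an $n$-frame spanning $[0,b]$ for some $b>0$. Apply a $0$-$1$-embedding $[0,b]\to[0,1]$.
\end{proof}

An abelian group $B$ is an $F_q$-space, $q$ prime, if and only if $qB=0$, and then all subgroups are subspaces. It is a $\mathbb Q$-space if and only if multiplication by each prime is bijective, and then a subgroup $u$ is a subspace if and only if $qu=u$ for all primes $q$. The obstruction to the second situation is a section of $B$ killed by a prime. The proof below shows that such a section, if it occurs, is seen by a frame of $L$ of prime characteristic; the quasifractal property then spreads that frame over all of $B$.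

\begin{proposition}\label{prop:linear}
There is $p$, a prime or $0$, such that $B$ is an $F_p$-space and every element of $L$ is a subspace of $B$.
\end{proposition}

\begin{proof}
\emph{Case 1: $L$ has a nontrivial $3$-frame of prime characteristic $q$.} Let it span $[a,b]$, $a<b$. A $0$-$1$-embedding $[a,b]\to[0,1]$ maps it to a $3$-frame of characteristic $q$ spanning $[0,1]$. By Lemma~\ref{lem:coord}, $B\cong C^3$ with $qC=0$. So $qB=0$, and $p=q$ is as required.

\emph{Case 2: $L$ has no nontrivial $3$-frame of prime characteristic.} We show that $p=0$ is as required. Fix a $3$-frame of $L$ spanning $[0,1]$; by Lemma~\ref{lem:coord}, $B=C^3$ and the frame is canonical. Call a subgroup $D\le C$ \emph{visible} if $D\times0\times0\in L$. We have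
\[
\big((D\times0\times0)\vee c_{12}\big)\wedge a_2=0\times D\times0,\qquad\big((0\times D\times0)\vee c_{12}\big)\wedge a_1=D\times0\times0,
\]
because $(d+t,-t,0)\in a_2$ means $t=-d$, and $(t,d-t,0)\in a_1$ means $t=d$. The same holds with the third coordinate and $c_{13}$. So if one of $D\times0\times0$, $0\times D\times0$, $0\times0\times D$ is in $L$, then all three are, $D$ is visible, and $D^3\in L$.

\emph{Claim: if $D'\le D$ are visible and $qD\le D'$ for a prime $q$, then $D'=D$.} The elements $(a_i\wedge D^3)\vee D'^3$ and $(c_{1j}\wedge D^3)\vee D'^3$ belong to $L$. Here $a_i\wedge D^3=\{t\varepsilon_i:t\in D\}$ and $c_{1j}\wedge D^3=\{t\varepsilon_1-t\varepsilon_j:t\in D\}$, so under $[D'^3,D^3]\cong\operatorname{Sub}((D/D')^3)$ these elements form the canonical frame of $(D/D')^3$. If $D'\ne D$, it is nontrivial, and the integers $k$ with $k(D/D')=0$ form a proper ideal containing $q$, so its characteristic is $q$. This contradicts the assumption of Case 2.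

Let $q$ be a prime, and recall $g_q=\{(t,-qt,0):t\in C\}\in L$. The subgroup $C[q]=\{t\in C:qt=0\}$ is visible, since $g_q\wedge a_1=C[q]\times0\times0$. The claim for $0\le C[q]$ gives $C[q]=0$. If $D$ is visible, then so is $qD$: the element $g_q\wedge((D\times0\times0)\vee a_2)=\{(t,-qt,0):t\in D\}$ is in $L$, its join with $a_1$ is $C\times qD\times0$, and the meet of this with $a_2$ is $0\times qD\times0$. The claim for $qD\le D$ gives
\begin{equation}\label{eq:div}
qD=D\quad\text{for every visible }D .
\end{equation}
Since $C$ is visible, multiplication by $q$ is bijective on $C$. So $C$ and $B$ are $\mathbb Q$-spaces.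

It remains to show $qu=u$ for $u\in L$. We cut $u$ into three visible pieces. Let $u'=u\wedge(a_1\vee a_2)$ and $u''=u\wedge a_1$, and let $D_3$, $D_2$, $D_1$ be the groups of third coordinates of elements of $u$, of second coordinates of elements of $u'$, and of first coordinates of elements of $u''$. Then
\[
(u\vee a_1\vee a_2)\wedge a_3=0\times0\times D_3,\qquad(u'\vee a_1)\wedge a_2=0\times D_2\times0,\qquad u''=D_1\times0\times0,
\]
so $D_1,D_2,D_3$ are visible. Let $b\in u$. By \eqref{eq:div} for $D_3$ there is $y\in u$ such that $qy$ and $b$ have the same third coordinate, so $b-qy\in u'$. By \eqref{eq:div} for $D_2$ there is $y'\in u'$ with $b-qy-qy'\in u''$, and by \eqref{eq:div} for $D_1$ there is $y''\in u''$ with $b-qy-qy'=qy''$. Hence $b=q(y+y'+y'')\in qu$.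
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
By Proposition~\ref{prop:linear}, $L$ is a $0$-$1$-sublattice of $\operatorname{Sub}_{F_p}(B)$. This lattice belongs to $\mathcal V(F_p)$, hence so does $L$, and $\mathcal U\subseteq\mathcal V(F_p)$.
\end{proof}

\begin{remark}\label{rem:hyp}
The quasifractal property enters the proof of Theorem~\ref{thm:main} at three places: in Lemma~\ref{lem:D}, in Lemma~\ref{lem:span}, and in Case~1 above. Case~2 uses nothing but one spanning $3$-frame. The use in Case~1 cannot be replaced by (D). The lattice $\operatorname{Sub}(B')$ with $B'=(\mathbb Z/4\mathbb Z)^{(\omega)}$ satisfies (D), as in the proof of Theorem~\ref{thm:rep}. It has a nontrivial $3$-frame of characteristic $2$, on $(2\mathbb Z/4\mathbb Z)^3$, but none that spans it, since $2B'\ne0$. It also has a $3$-frame of characteristic $4$, on $(\mathbb Z/4\mathbb Z)^3$, so it does not embed into any $\operatorname{Sub}_{F_p}(V)$, where by Lemma~\ref{lem:coord} every nontrivial frame has characteristic $p$. Nondistributivity enters through Lemma~\ref{lem:D} and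 is needed: the chain $\mathbb Q\cap[0,1]$ generates a variety of distributive lattices, while $\operatorname{Sub}_{F_p}(F_p^2)$ contains $M_3$.
\end{remark}

\section{Finite-dimensional subspace lattices inside $L$}\label{sec:lower}

Let $F=F_p$ with $p$ as in Proposition~\ref{prop:linear}. A spanning $n$-frame writes $B$ as $C^n$. We show that the frame generates all subspaces of $C^n$ that are defined by equations with coefficients in $F$. The reason is that lattice polynomials in the frame can add, multiply and invert scalars, and these operations produce every element of a prime field from $-1$.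

\begin{proposition}\label{prop:lower}
For every $n\ge3$, $\operatorname{Sub}_F(F^n)$ has a $0$-$1$-embedding into $L$.
\end{proposition}

\begin{proof}
Take an $n$-frame of $L$ spanning $[0,1]$. By Lemma~\ref{lem:coord}, $B=C^n$ for an $F$-space $C\ne0$, and the frame is canonical. Let $S\subseteq L$ be the sublattice generated by the frame. For a subspace $W$ of $F^n$ let $W_C$ be the span of the vectors $(w_1t,\dots,w_nt)$ with $w\in W$, $t\in C$. If $\Lambda$ is a basis of $C$, then $C^n$ is the direct sum of copies of $F^n$ indexed by $\Lambda\ne\emptyset$, and $W_C$ is the direct sum of the corresponding copies of $W$. So $W\mapsto W_C$ is a $0$-$1$-embedding $\operatorname{Sub}_F(F^n)\to\operatorname{Sub}_F(C^n)$, and it suffices to show $W_C\in S$ for all $W$.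

For $r\in F$ and $i\ne j$ let $G^{ij}(r)=\{t\varepsilon_i+rt\varepsilon_j:t\in C\}$, and let $R$ be the set of $r\in F$ with $G^{ij}(r)\in S$ for all $i\ne j$. Below, $i,j,k$ are distinct; a third index exists because $n\ge3$.

\emph{$0,-1\in R$.} We have $G^{ij}(0)=a_i$ and $G^{1j}(-1)=G^{j1}(-1)=c_{1j}$. For $i,j>1$, an element $t\varepsilon_1-t\varepsilon_i+t'\varepsilon_1-t'\varepsilon_j$ lies in $a_i\vee a_j$ exactly if $t'=-t$, so $(c_{1i}\vee c_{1j})\wedge(a_i\vee a_j)=G^{ij}(-1)$.

\emph{Products.} Let $r,s\in R$. The subspace $G^{ij}(r)\vee a_k$ of $a_i\vee a_j\vee a_k$ is given by $v_j=rv_i$, and $G^{jk}(s)\vee a_i$ by $v_k=sv_j$. Their meet is $H=\{t\varepsilon_i+rt\varepsilon_j+rst\varepsilon_k:t\in C\}$, and $(H\vee a_j)\wedge(a_i\vee a_k)=G^{ik}(rs)$.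

\emph{Sums.} Let $r,s\in R$ and $d=G^{ik}(-1)$. As in the proof of Lemma~\ref{lem:coord},
\begin{align*}
H_1&=(G^{ij}(r)\vee a_k)\wedge(d\vee a_j)=\{t\varepsilon_i+rt\varepsilon_j-t\varepsilon_k:t\in C\},\\
H_2&=(G^{ij}(s)\vee d)\wedge(a_j\vee a_k)=\{st'\varepsilon_j+t'\varepsilon_k:t'\in C\},
\end{align*}
and in $(H_1\vee H_2)\wedge(a_i\vee a_j)$ the $k$-th coordinate forces $t'=t$, so this subspace is $G^{ij}(r+s)$.

\emph{Inverses.} For $r\ne0$, substituting $r^{-1}t$ for $t$ gives $G^{ji}(r)=G^{ij}(r^{-1})$.

Thus $R$ contains $0$, $1=(-1)(-1)$ and $-r=(-1)r$ for $r\in R$, and it is closed under sums, products and inverses. So $R$ is a subfield of the prime field $F$, and $R=F$.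

Let $W=Fw$ be a line, scaled so that $w_i=1$ for some $i$. For $j\ne i$ the subspace $G^{ij}(w_j)\vee\bigvee_{k\ne i,j}a_k\in S$ is given by the equation $v_j=w_jv_i$. The meet of these subspaces over all $j\ne i$ is $\{(w_1t,\dots,w_nt):t\in C\}=W_C$, so $W_C\in S$. Every nonzero $W$ is a finite join of lines, and $0_C=a_1\wedge a_2\in S$.
\end{proof}

\begin{lemma}\label{lem:gen}
For a field $F$, the variety $\mathcal V(F)$ is generated by the lattices $\operatorname{Sub}_F(F^n)$, $n\ge3$.
\end{lemma}

\begin{proof}
An identity $f=g$ between lattice terms is equivalent to the pair of inequalities $f\le g$, $g\le f$. Suppose $f\le g$ fails in $\operatorname{Sub}_F(V)$ at $\vec U=(U_1,\dots,U_m)$, and let $v\in f(\vec U)\setminus g(\vec U)$. We show by induction on the term $f$ that every $v\in f(\vec U)$ lies in $f(\vec U')$ for some finite-dimensional $U_i'\le U_i$. If $f$ is the $i$-th variable, take $U_i'=Fv$ and the others $0$. If $f=f_1\vee f_2$, write $v=v_1+v_2$ with $v_\nu\in f_\nu(\vec U)$; if $f=f_1\wedge f_2$, put $v_1=v_2=v$. In both cases let $U_i'$ be the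 sum of the subspaces obtained for $(f_1,v_1)$ and $(f_2,v_2)$; this works because terms are monotone. By monotonicity again, $v\notin g(\vec U')$. So $f\le g$ fails in $\operatorname{Sub}_F(V')$ with $V'=U'_1+\dots+U'_m$, and this lattice embeds into $\operatorname{Sub}_F(F^n)$ for any $n\ge\max(3,\dim V')$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:lower} and Lemma~\ref{lem:gen} give (2). By (1) and (2), $\mathcal U=\mathcal V(F_p)$. Theorem~\ref{thm:known}(b) with $R=F_p$ gives $\mathcal V(F_p)=\mathcal V(F_{p(\mathcal U)})$.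
\end{proof}

\begin{remark}\label{rem:p}
In fact $p=p(\mathcal U)$. A $3$-frame spanning $L$ has $B=C^3$ with $C$ a nonzero $F_p$-space, so its characteristic is $p$ by Lemma~\ref{lem:coord}, and it is $p(\mathcal U)$ by Theorem~\ref{thm:known}(a).
\end{remark}

\section{Quasifractals over each prime field}\label{sec:class}

Fix $F=F_p$. To build a quasifractal from the lattices $\operatorname{Sub}_F(V)$ we need a class of embeddings that is closed under composition and under restriction to intervals, and whose members are unique up to automorphism. Let $V,V'$ be nonzero finite-dimensional $F$-spaces with $\dim V'=m\dim V$. An \emph{amplification} is a map $\operatorname{Sub}_F(V)\to\operatorname{Sub}_F(V')$ of the form $W\mapsto\theta(W^m)$, where $\theta:V^m\to V'$ is a linear isomorphism. It is a $0$-$1$-embedding, and it exists whenever $\dim V$ divides $\dim V'$. For $m=1$ and $V'=V$ it is the automorphism of $\operatorname{Sub}_F(V)$ induced by $\theta$.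

\begin{lemma}\label{lem:amp}
\begin{enumerate}
\item[(a)] A composite of amplifications is an amplification.
\item[(b)] If $f_1,f_2:\operatorname{Sub}_F(V)\to\operatorname{Sub}_F(V')$ are amplifications, then $f_2=\vartheta f_1$ for an amplification $\vartheta:\operatorname{Sub}_F(V')\to\operatorname{Sub}_F(V')$.
\item[(c)] If an amplification maps $a<b$ to $a'<b'$, then its restriction $[a,b]\to[a',b']$ is an amplification $\operatorname{Sub}_F(b/a)\to\operatorname{Sub}_F(b'/a')$ with the same $m$.
\end{enumerate}
\end{lemma}

\begin{proof}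
(a) For $\theta:V^m\to V'$ and $\theta':V'^{m'}\to V''$ we have $\theta'(\theta(W^m)^{m'})=(\theta'\circ\theta^{m'})(W^{mm'})$. (b) The dimensions determine $m$; if $f_\nu$ is given by $\theta_\nu$, let $\vartheta$ be induced by $\theta_2\theta_1^{-1}$. (c) Here $a'=\theta(a^m)$ and $b'=\theta(b^m)$, so $\theta$ induces an isomorphism $(b/a)^m\cong b^m/a^m\to b'/a'$, which maps $(W/a)^m$ onto $\theta(W^m)/a'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By Theorem~\ref{thm:main}, it remains to show that each $\mathcal V(F_p)$ is generated by a nondistributive modular quasifractal and that these varieties are distinct.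

\emph{Existence.} Let $\dim V_k=k!$, and let $L$ be the direct limit of $\operatorname{Sub}_F(V_1)\to\operatorname{Sub}_F(V_2)\to\cdots$ along amplifications. As the union of a chain of members of $\mathcal V(F)$ with common bottom and top, $L$ is a bounded modular lattice in $\mathcal V(F)$. It is not distributive, because $\operatorname{Sub}_F(V_2)$ contains $M_3$. Every $\operatorname{Sub}_F(F^n)$ is isomorphic to an interval of $\operatorname{Sub}_F(V_k)$ when $k!\ge n$, so $L$ generates $\mathcal V(F)$ by Lemma~\ref{lem:gen}.

To see that $L$ is a quasifractal, let $a<b$ in $L$, represented by subspaces $a_l<b_l$ of $V_l$ for $l\ge k$. By Lemma~\ref{lem:amp}(c), $[a,b]$ is the direct limit of the lattices $\operatorname{Sub}_F(U_l)$, $l\ge k$, along amplifications, where $U_l=b_l/a_l$ has dimension $d\cdot l!/k!$ with $d=\dim U_k\ge1$. Let a second nontrivial interval be the limit of $\operatorname{Sub}_F(U'_l)$, $l\ge k'$, with $\dim U'_l=d'\cdot l!/k'!$. A positive integer $N$ divides $\lambda!/k'!=(k'+1)\cdots\lambda$ as soon as $\lambda\ge k'+N$. So we can choose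 $k'\le\lambda(k)<\lambda(k+1)<\cdots$ such that $\dim U_l$ divides $\dim U'_{\lambda(l)}$ for all $l\ge k$. We construct amplifications $f_l:\operatorname{Sub}_F(U_l)\to\operatorname{Sub}_F(U'_{\lambda(l)})$ that commute with the connecting maps
\[
\sigma_l:\operatorname{Sub}_F(U_l)\to\operatorname{Sub}_F(U_{l+1}),\qquad\tau_l:\operatorname{Sub}_F(U'_{\lambda(l)})\to\operatorname{Sub}_F(U'_{\lambda(l+1)}).
\]
Let $f_k$ be any amplification. Given $f_l$, take any amplification $g:\operatorname{Sub}_F(U_{l+1})\to\operatorname{Sub}_F(U'_{\lambda(l+1)})$. By Lemma~\ref{lem:amp}(a), $g\sigma_l$ and $\tau_lf_l$ are amplifications between the same two lattices, so $\tau_lf_l=\vartheta g\sigma_l$ with $\vartheta$ as in (b). Put $f_{l+1}=\vartheta g$, an amplification with $f_{l+1}\sigma_l=\tau_lf_l$. The maps $f_l$ are compatible $0$-$1$-embeddings, and together they define a $0$-$1$-embedding of the first interval into the second.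

\emph{Distinctness.} Suppose $\mathcal V(F_p)=\mathcal V(F_{p_1})=\mathcal U$. By the first part, $\mathcal U$ is generated by a nondistributive modular quasifractal. The canonical $3$-frames of $F_p^3$ and $F_{p_1}^3$ are nontrivial frames of the lattices $\operatorname{Sub}_{F_p}(F_p^3)$ and $\operatorname{Sub}_{F_{p_1}}(F_{p_1}^3)$ in $\mathcal U$, and they have characteristics $p$ and $p_1$ by Lemma~\ref{lem:coord}. By Theorem~\ref{thm:known}(a), both numbers equal $p(\mathcal U)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{product}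
\emph{The product of two von Neumann $n$-frames, its characteristic, and modular fractal lattices},
\texttt{https://www.math.u-szeged.hu/\allowbreak\textasciitilde czedli/\allowbreak m/\allowbreak publ.pdf/\allowbreak czedli\_the-\allowbreak product-\allowbreak of-\allowbreak two-\allowbreak von-\allowbreak Neumann-\allowbreak n-\allowbreak frames-\allowbreak its-\allowbreak characteristic-\allowbreak and-\allowbreak modular-\allowbreak fractal-\allowbreak lattices.pdf}

\bibitem{vN}
von Neumann, \emph{Continuous Geometry}.

\end{thebibliography}
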